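\title{A $2$-weakly amenable Banach algebra that is not $4$-weakly amenable}

\begin{abstract}
A Banach algebra $A$ is $n$-weakly amenable if every continuous derivation from $A$ into its $n$-th dual space is inner. We show that $2$-weak amenability does not imply $4$-weak amenability. The counterexample is an explicit product on $c\oplus c_0\oplus\mathbb C$; it is $n$-weakly amenable for all odd $n$, and we compute its first cohomology with values in every even dual. A general construction attaches a Banach algebra to a Banach space $E$ with an action of $c$ and reduces $2m$-weak amenability of the algebra to the vanishing of a subspace of $E^{(2m)}$. It gives algebras whose $4$-weak amenability detects reflexivity of $E$ and, combined with iterated James-type sums, for every $m\ge1$ an algebra that is $2n$-weakly amenable exactly when $n\le m$.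
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are complex. Let $A$ be a Banach algebra. A \emph{Banach $A$-bimodule} is a Banach space $Y$ that is an $A$-bimodule with $\|a\cdot y\|\le C\|a\|\|y\|$ and $\|y\cdot a\|\le C\|a\|\|y\|$ for some constant $C$. Its dual $Y^*$ is a Banach $A$-bimodule under
\[
(a\cdot f)(y)=f(y\cdot a),\qquad (f\cdot a)(y)=f(a\cdot y)\qquad(a\in A,\ f\in Y^*,\ y\in Y).
\]
Starting from $A^{(0)}=A$ with its product and putting $A^{(n)}=(A^{(n-1)})^*$, we obtain the bimodules $A^{(1)}=A^*$, $A^{(2)}=A^{**}$, and so on. A \emph{derivation} $D:A\to Y$ is a linear map with $D(ab)=Da\cdot b+a\cdot Db$. For $y\in Y$ the map $\delta_y(a)=a\cdot y-y\cdot a$ is a continuous derivation; these are the \emph{inner} derivations. The vector space $H^1(A,Y)$ is the quotient of the continuous derivations $A\to Y$ by the inner ones. For $n\ge1$, the algebra $A$ is \emph{$n$-weakly amenable} if $H^1(A,A^{(n)})=0$, that is, if every continuous derivation $A\to A^{(n)}$ is inner. The case $n=1$ is weak amenability.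

By a result of Dales, Ghahramani and Gr\o nb\ae k, $(n+2)$-weak amenability implies $n$-weak amenability. The mechanism is a splitting of bimodules, $A^{(n+2)}=A^{(n)}\oplus(A^{(n-1)})^\perp$ (Lemma~\ref{lem:split} below). A derivation into a direct sum of bimodules is a pair of derivations, and it is inner exactly when both are, so
\[
H^1(A,A^{(n+2)})\cong H^1(A,A^{(n)})\oplus H^1\bigl(A,(A^{(n-1)})^\perp\bigr).
\]
Thus there are two decreasing scales of properties, one for odd and one for even $n$, and one asks whether their steps are strict. On the odd scale, Zhang showed that a weakly amenable Banach algebra need not be $3$-weakly amenable. The question treated here, taken from \cite{Gen}, concerns the first step of the even scale: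
\begin{quote}
Is a $2$-weakly amenable Banach algebra necessarily $4$-weakly amenable?
\end{quote}
If $A$ is reflexive as a Banach space, the new summand $(A^*)^\perp\subset A^{(4)}$ is zero and the two properties coincide. In general nothing in the splitting ties the second summand to the first, so one would guess that the answer is no. The difficulty is one of balance. It is easy to write down algebras with non-inner derivations into $A^{(4)}$; the algebra must at the same time have none into $A^{**}$, which is itself a large space.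

Let $c$ be the Banach algebra of convergent sequences with the supremum norm and unit $e=(1,1,\dots)$, let $\varphi(a)=\lim a_n$ for $a\in c$, and let $c_0=\ker\varphi$, so that $c_0^*=\ell^1$ and $c_0^{**}=\ell^\infty$. We regard $\ell^1$ as a subspace of $c_0^{(2m-1)}$ through the canonical embeddings, and $(\ell^1)^\perp\subset c_0^{(2m)}$ denotes its annihilator.

\begin{theorem}\label{thm:main}
Let $A=c\oplus c_0\oplus\mathbb C$ with the norm $\|a\|+\|x\|+|\lambda|$ and the product
\[
(a,x,\lambda)(a',x',\lambda')=(aa',\,ax',\,\varphi(a)\lambda').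
\]
Then $A$ is $2$-weakly amenable and not $4$-weakly amenable. Moreover, $A$ is $n$-weakly amenable for every odd $n$. For $m\ge1$, $H^1(A,A^{(2m)})\cong(\ell^1)^\perp\subset c_0^{(2m)}$, which is $0$ if and only if $m=1$.
\end{theorem}

The non-inner derivations are easy to describe. Extend $\varphi$ to the character $\varphi(a,x,\lambda)=\varphi(a)$ of $A$. The functional $\pi(a,x,\lambda)=\lambda$ satisfies $\pi(pq)=\varphi(p)\pi(q)$. If $v$ is a vector in an $A$-bimodule with $p\cdot v=\varphi(p)v$ and $v\cdot p=0$ for all $p\in A$, then $D(p)=\pi(p)v$ is a derivation, since $D(pq)=\varphi(p)\pi(q)v=p\cdot D(q)$ and $D(p)\cdot q=0$. For $v$ in the summand $c_0^{(2m)}$ of $A^{(2m)}$, the condition says that all coordinates of $v$ vanish: $v$ lives at the point at infinity. In $c_0^{**}=\ell^\infty$ only $v=0$ has this property. In $c_0^{(4)}$ there are nonzero such vectors, for instance the weak* cluster points of the tails $(0,\dots,0,1,1,\dots)\in\ell^\infty\subset c_0^{(4)}$.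

The same mechanism can be delayed by any number of steps.

\begin{theorem}\label{thm:steps}
For every $m\ge1$ there is a Banach algebra that is $2n$-weakly amenable if and only if $n\le m$. In particular, for no $m\ge1$ does $2m$-weak amenability imply $(2m+2)$-weak amenability.
\end{theorem}

It can also be attached to a Banach space. We say that a Banach space $E$ \emph{satisfies \eqref{eq:AP}} if there is a net $(f_\iota)$ of finite-rank operators on $E$ with
\begin{equation}\label{eq:AP}\tag{AP$^*$}
\sup_\iota\|f_\iota\|<\infty,\qquad \|f_\iota x-x\|\to0\ \ (x\in E),\qquad \|f_\iota^*g-g\|\to0\ \ (g\in E^*).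
\end{equation}
This holds if $E$ has a \emph{shrinking basis}, that is, a Schauder basis whose coordinate functionals $x_n^*$ span a dense subspace of $E^*$: the basis projections $P_k$ are uniformly bounded, $P_kx\to x$, and $P_k^*x_n^*=x_n^*$ for $k\ge n$, so $P_k^*g\to g$ by density. Let $\mathcal A(E)$ be the operator-norm closure of the finite-rank operators on $E$.

\begin{theorem}\label{thm:dichotomy}
Let $E\ne0$ be a Banach space that satisfies \eqref{eq:AP}. Let $A_E=\mathcal A(E)\oplus c\oplus E\oplus\mathbb C$ with the sum of the norms and the product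
\[
(\alpha,a,x,\lambda)(\beta,b,y,\mu)=\bigl(\alpha\beta+\varphi(a)\beta+\varphi(b)\alpha,\ ab,\ \alpha y+\varphi(a)y,\ \varphi(a)\mu\bigr).
\]
Then $A_E$ is $2$-weakly amenable, and the following are equivalent: $A_E$ is $4$-weakly amenable; $A_E$ is $2n$-weakly amenable for all $n\ge1$; $E$ is reflexive.
\end{theorem}

All these algebras are triangular: they have the form $B\oplus X$ with $B$ a unital algebra and $X$ a left $B$-module. Section~\ref{sec:triangular} reduces their even cohomology to a question about module maps $X\to X^{(2m)}$. Section~\ref{sec:example} answers that question by hand for the algebra of Theorem~\ref{thm:main}. Section~\ref{sec:general} replaces $c_0$ by a general space $E$ and proves a criterion (Theorem~\ref{thm:criterion}) from which Theorem~\ref{thm:dichotomy} follows at once. Section~\ref{sec:james} builds the spaces needed for Theorem~\ref{thm:steps}.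

\section{Higher duals and the algebra $c$}\label{sec:prelim}

\subsection*{Conventions}
For a Banach space $E$ we identify $E^{(k)}$ with a closed subspace of $E^{(k+2)}$ by the canonical isometric embedding of $E^{(k)}$ into its own bidual, and always by this embedding. Thus $E\subset E^{**}\subset E^{(4)}\subset\cdots$ and $E^*\subset E^{***}\subset\cdots$. For $v\in E^{(k+1)}$ and $g\in E^{(k)}$, the value of $v$ at $g$ equals the value at $v$ of $g$ regarded in $E^{(k+2)}$. Hence an element $v$ of an even dual and an element $g$ of an odd dual have a pairing $\langle v,g\rangle=\langle g,v\rangle$ that does not depend on the level at which it is computed. We use the following facts.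

\begin{itemize}
\item[(D1)] \emph{Adjoints.} For a bounded operator $R:E\to F$ let $R^{(k)}$ be its $k$-th adjoint. Then $R^{(k+2)}$ extends $R^{(k)}$, and $R^{(k)}$ is weak*-continuous for $k\ge1$.
\item[(D2)] \emph{Rank-one operators.} For $y\in F$ and $g\in E^*$ let $y\otimes g:E\to F$ be the operator $z\mapsto g(z)y$. Its adjoint is $h\mapsto\langle h,y\rangle g$, again of rank one, and by induction
\[
(y\otimes g)^{(2k)}w=\langle w,g\rangle y,\qquad (y\otimes g)^{(2k-1)}h=\langle h,y\rangle g .
\]
So if $R$ has finite rank, then $R^{(2k)}$ has the same range as $R$.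
\item[(D3)] \emph{Modules.} If $Z$ is a left Banach module over $B$, then the odd duals of $Z$ are right modules and the even duals are left modules; the action of $b$ on $Z^{(k)}$ is the $k$-th adjoint of $z\mapsto bz$. The same holds with left and right exchanged, and for bimodules. Adjoints of module maps are module maps, the canonical embeddings are module maps by (D1), and duals of unital modules are unital. On a dual module each $b\in B$ acts weak*-continuously.
\item[(D4)] \emph{Cluster points.} A bounded net $(z_\iota)$ in a dual space has a weak* cluster point $z$. If $\Phi$ is weak*-continuous and $\Phi z_\iota\to y$ weak* (for instance in norm), then $\Phi z=y$.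
\item[(D5)] \emph{Annihilators.} If $M$ is a closed subspace of $W$, then $M^\perp\subset W^*$ is weak*-closed and isometric to $(W/M)^*$, the restriction map $W^*\to M^*$ is onto with kernel $M^\perp$, and $M^\perp\ne0$ when $M\ne W$ (Hahn--Banach).
\end{itemize}

\begin{lemma}\label{lem:split}
Let $Z$ be a Banach left module, right module or bimodule over a Banach algebra, and let $Z^\perp\subset Z^{***}$ be the annihilator of $Z\subset Z^{**}$. Then $Z^{***}=Z^*\oplus Z^\perp$ is a direct sum of closed submodules, and $Z^\perp\cong(Z^{**}/Z)^*$ as modules.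
\end{lemma}

\begin{proof}
The adjoint $\rho:Z^{***}\to Z^*$ of the embedding $Z\to Z^{**}$ is a bounded module map with kernel $Z^\perp$, and $\langle\rho g,z\rangle=\langle g,z\rangle$ for $g\in Z^*$ and $z\in Z$. So $\rho$ is a projection onto the submodule $Z^*$. The adjoint of the quotient map $Z^{**}\to Z^{**}/Z$ is an isometric module map of $(Z^{**}/Z)^*$ onto $Z^\perp$.
\end{proof}

The splitting of $A^{(n+2)}$ in the introduction is the case $Z=A^{(n-1)}$.

\subsection*{Derivations on $c$}
Let $e_n$ be the unit vectors of $c_0$, let $e_n^*\in\ell^1$ be the coordinate functionals, and let $q_k=e-\sum_{n\le k}e_n$ be the tails. The span of $e$ and the $e_n$ consists of the eventually constant sequences and is dense in $c$. A bimodule $Y$ is \emph{symmetric} if $a\cdot y=y\cdot a$ for all $a$ and $y$. A \emph{dual} bimodule is one of the form $Z^*$ for a Banach bimodule $Z$, and a Banach algebra is \emph{amenable} if all its continuous derivations into dual bimodules are inner.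

\begin{lemma}\label{lem:c}
\begin{itemize}
\item[(a)] Every continuous derivation from $c$ into a symmetric Banach $c$-bimodule is $0$. In particular, every continuous derivation $c\to c^{(n)}$ is $0$, and $c$ is $n$-weakly amenable for all $n$.
\item[(b)] Every continuous derivation from $c$ into a unital dual Banach $c$-bimodule is inner.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For an idempotent $p$ we have $d(p)=d(p^2)=2p\cdot d(p)$. Multiplying by $p$ gives $p\cdot d(p)=2p\cdot d(p)$, so $p\cdot d(p)=0$ and $d(p)=0$. The idempotents $e$ and $e_n$ span a dense subspace. Since $c$ is commutative, $c$ and hence all $c^{(n)}$ are symmetric.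

(b) This is part of the amenability of the commutative C*-algebra $c$ \cite{Johnson}; here is the averaging argument. Let $d:c\to Z^*$ be a continuous derivation. Let $\Gamma_k$ be the set of $\pm1$-valued sequences that are constant from the index $k+1$ on. It is a finite group with $\sigma^2=e$ for $\sigma\in\Gamma_k$, and $\Gamma_k\subset\Gamma_{k+1}$. The union of the $\Gamma_k$ contains $e$ and all $e-2e_n$, so it spans a dense subspace of $c$. Put $v_k=|\Gamma_k|^{-1}\sum_{\sigma\in\Gamma_k}d(\sigma)\cdot\sigma$, a bounded sequence in $Z^*$. For $\tau\in\Gamma_k$, replacing $\sigma$ by $\tau\sigma$ in the sum gives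
\[
v_k=\frac1{|\Gamma_k|}\sum_{\sigma\in\Gamma_k}\bigl(d(\tau)\cdot\sigma+\tau\cdot d(\sigma)\bigr)\cdot\sigma\tau=d(\tau)\cdot\tau+\tau\cdot v_k\cdot\tau .
\]
Multiplying on the right by $\tau$ and using unitality, $d(\tau)=v_k\cdot\tau-\tau\cdot v_k$. For $\tau\in\Gamma_j$ this holds for all $k\ge j$. If $v$ is a weak* cluster point of $(v_k)$, then $d(\tau)=\delta_{-v}(\tau)$ by (D3) and (D4), and $d=\delta_{-v}$ by density.
\end{proof}

\section{Triangular algebras}\label{sec:triangular}

Let $B$ be a Banach algebra with unit $e$, and let $X$ be a unital left Banach $B$-module with $\|b\xi\|\le\|b\|\|\xi\|$. The \emph{triangular algebra} of $B$ and $X$ is $A=B\oplus X$ with the norm $\|a\|+\|\xi\|$ and the product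
\[
(a,\xi)(b,\eta)=(ab,a\eta),
\]
which is the product of the formal matrices $\left(\begin{smallmatrix}a&\xi\\0&0\end{smallmatrix}\right)$. Both bracketings of a triple product $(a,\xi)(b,\eta)(b',\zeta)$ equal $(abb',ab\zeta)$, and $\|ab\|+\|a\eta\|\le\|a\|(\|b\|+\|\eta\|)$, so $A$ is a Banach algebra. The element $(e,0)$ is a left unit and annihilates $X$ on the right; this asymmetry is what separates the even from the odd duals. For $\xi\in X$ let
\[
R_\xi:B\to X,\qquad R_\xi b=b\xi .
\]
As Banach spaces, $A^{(k)}=B^{(k)}\oplus X^{(k)}$.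

\begin{lemma}\label{lem:actions}
For $(a,\xi)\in A$, $(u,\Xi)\in A^{(2m)}$ with $m\ge0$, and $(\beta,\psi)\in A^{(2m-1)}$ with $m\ge1$,
\begin{align}
(a,\xi)\cdot(u,\Xi)&=(a\cdot u,\;a\cdot\Xi), & (u,\Xi)\cdot(a,\xi)&=(u\cdot a,\;R_\xi^{(2m)}u),\label{eq:even}\\
(a,\xi)\cdot(\beta,\psi)&=(a\cdot\beta+R_\xi^{(2m-1)}\psi,\;0), & (\beta,\psi)\cdot(a,\xi)&=(\beta\cdot a,\;\psi\cdot a).\label{eq:odd}
\end{align}
\end{lemma}

\begin{proof}
For $m=0$, \eqref{eq:even} is the product of $A$. Suppose \eqref{eq:even} holds at level $2m-2$. For $(u,\Xi)\in A^{(2m-2)}$,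
\begin{align*}
\langle(a,\xi)\cdot(\beta,\psi),(u,\Xi)\rangle&=\langle\beta,u\cdot a\rangle+\langle\psi,R_\xi^{(2m-2)}u\rangle=\langle a\cdot\beta+R_\xi^{(2m-1)}\psi,u\rangle,\\
\langle(\beta,\psi)\cdot(a,\xi),(u,\Xi)\rangle&=\langle\beta,a\cdot u\rangle+\langle\psi,a\cdot\Xi\rangle=\langle\beta\cdot a,u\rangle+\langle\psi\cdot a,\Xi\rangle,
\end{align*}
which is \eqref{eq:odd} at level $2m-1$. Then, for $(u,\Xi)\in A^{(2m)}$,
\begin{align*}
\langle(a,\xi)\cdot(u,\Xi),(\beta,\psi)\rangle&=\langle u,\beta\cdot a\rangle+\langle\Xi,\psi\cdot a\rangle=\langle a\cdot u,\beta\rangle+\langle a\cdot\Xi,\psi\rangle,\\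
\langle(u,\Xi)\cdot(a,\xi),(\beta,\psi)\rangle&=\langle u,a\cdot\beta\rangle+\langle u,R_\xi^{(2m-1)}\psi\rangle=\langle u\cdot a,\beta\rangle+\langle R_\xi^{(2m)}u,\psi\rangle,
\end{align*}
which is \eqref{eq:even} at level $2m$.
\end{proof}

Let $\operatorname{Hom}_B(X,X^{(2m)})$ be the space of bounded left $B$-module maps $X\to X^{(2m)}$. We call such a map $T$ \emph{implemented} if there is $u\in B^{(2m)}$ with
\[
b\cdot u=u\cdot b\quad(b\in B)\qquad\text{and}\qquad T\xi=R_\xi^{(2m)}u\quad(\xi\in X).
\]
For $u\in B$ we have $R_\xi^{(2m)}u=u\xi$, so an implemented map is a multiplication by a central element, where the center is now taken in $B^{(2m)}$. Implemented maps form a linear subspace. By (D1) and (D3), an element $u\in B^{**}$ that commutes with $B$ still does so in $B^{(2m)}$, and $R_\xi^{(2m)}u=R_\xi^{**}u$; all implementing elements below come from $B^{**}$.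

\begin{proposition}\label{prop:reduction}
Let $m\ge1$. For $T\in\operatorname{Hom}_B(X,X^{(2m)})$ put $D_T(a,\xi)=(0,T\xi)$.
\begin{itemize}
\item[(i)] $D_T:A\to A^{(2m)}$ is a continuous derivation, and it is inner if and only if $T$ is implemented. So if some $T$ is not implemented, $A$ is not $2m$-weakly amenable.
\item[(ii)] If $B$ is $2m$-weakly amenable, then $T\mapsto D_T$ induces an isomorphism of the quotient of $\operatorname{Hom}_B(X,X^{(2m)})$ by the implemented maps onto $H^1(A,A^{(2m)})$. In particular, $A$ is then $2m$-weakly amenable if every $T$ is implemented.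
\item[(iii)] If $B$ is $(2m-1)$-weakly amenable, then so is $A$.
\end{itemize}
\end{proposition}

\begin{proof}
By \eqref{eq:even}, the inner derivations into $A^{(2m)}$ are
\begin{equation}\label{eq:inner}
\delta_{(u,\Xi)}(a,\xi)=\bigl(a\cdot u-u\cdot a,\;a\cdot\Xi-R_\xi^{(2m)}u\bigr).
\end{equation}

(i) We have $D_T((a,\xi)(b,\eta))=(0,a\cdot T\eta)=(a,\xi)\cdot D_T(b,\eta)$, and $D_T(a,\xi)\cdot(b,\eta)=(0,R_\eta^{(2m)}0)=0$. So $D_T$ is a derivation. If $u$ implements $T$, then $D_T=\delta_{(-u,0)}$ by \eqref{eq:inner}. Conversely, let $D_T=\delta_{(u,\Xi)}$. Evaluating at $(e,0)$ gives $\Xi=0$, and then \eqref{eq:inner} says that $u$ commutes with $B$ and $T\xi=R_\xi^{(2m)}(-u)$.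

(ii) By (i) it suffices to write a given continuous derivation $D:A\to A^{(2m)}$ as an inner derivation plus some $D_T$. Write $D(a,0)=(d(a),s(a))$ and $D(0,\xi)=(g(\xi),T\xi)$. The derivation identity for $(a,0)(b,0)=(ab,0)$ reads
\[
(d(ab),s(ab))=(d(a)\cdot b,0)+(a\cdot d(b),a\cdot s(b)).
\]
So $d:B\to B^{(2m)}$ is a derivation, $d=\delta_u$ by hypothesis, and after subtracting $\delta_{(u,0)}$ from $D$ we may assume $d=0$. Also $s(a)=a\cdot\Xi$ with $\Xi=s(e)$. For $(0,\xi)(e,0)=0$ the identity reads $0=(g(\xi),0)+(0,0)$, so $g=0$. For $(a,0)(0,\xi)=(0,a\xi)$ its second component reads $T(a\xi)=R_\xi^{(2m)}d(a)+a\cdot T\xi=a\cdot T\xi$, so $T$ is a module map. Thus $D(a,\xi)=(0,a\cdot\Xi+T\xi)$, that is, $D=\delta_{(0,\Xi)}+D_T$.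

(iii) By \eqref{eq:odd}, $\delta_{(\beta,\psi)}(a,\xi)=(a\cdot\beta-\beta\cdot a+R_\xi^{(2m-1)}\psi,\,-\psi\cdot a)$. Let $D:A\to A^{(2m-1)}$ be a continuous derivation with components $d,s,g,T$ as in (ii). For $(a,0)(b,0)$ we get
\[
(d(ab),s(ab))=(d(a)\cdot b,s(a)\cdot b)+(a\cdot d(b),0).
\]
So $d=\delta_\beta$ for some $\beta$, and subtracting $\delta_{(\beta,0)}$ we may assume $d=0$. Also $s(a)=\psi\cdot a$ with $\psi=s(e)$. For $(0,\xi)(e,0)=0$ we get $0=(g(\xi),T\xi)+(R_\xi^{(2m-1)}\psi,0)$, so $T=0$ and $g(\xi)=-R_\xi^{(2m-1)}\psi$. Hence $D(a,\xi)=(-R_\xi^{(2m-1)}\psi,\psi\cdot a)=\delta_{(0,-\psi)}(a,\xi)$.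
\end{proof}

So $X$ contributes nothing on the odd scale, and on the even scale it contributes the module maps that are not implemented. To show that a map is not implemented we shall always use one observation, which follows from (D2):
\begin{equation}\label{eq:obstruction}
\text{if $B\xi$ is finite-dimensional and $T$ is implemented, then $T\xi\in B\xi$.}
\end{equation}

\begin{example}\label{ex:scalars}
Let $B=\mathbb C$. Every bounded operator $X\to X^{(2m)}$ is a module map, and by \eqref{eq:obstruction} an implemented map sends each $\xi$ into $\mathbb C\xi$. If $\xi,\eta\in X$ are independent and $g(\xi)=1$, then $\eta\otimes g$ is not implemented. So for $\dim X\ge2$ the algebra $A$ fails at every even level, already at level $2$. To succeed at level $2$, $B$ must be large enough to leave few module maps and to implement those that remain.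
\end{example}

\section{The algebra $c\oplus c_0\oplus\mathbb C$}\label{sec:example}

The algebra of Theorem~\ref{thm:main} is the triangular algebra of $B=c$ and $X=c_0\oplus\mathbb C$, with the sum norm and the action $a\cdot(x,\lambda)=(ax,\varphi(a)\lambda)$, which is unital and contractive. Here $X^{(2m)}=c_0^{(2m)}\oplus\mathbb C$. Think of $c$ as the continuous functions on $\{1,2,\dots,\infty\}$. The summand $c_0$ of $X$ is spread over the finite points and the summand $\mathbb C$ sits at $\infty$, so no nonzero module map sends $\mathbb C$ into $c_0$. The question is at which level a part sitting at $\infty$ appears in the duals of $c_0$.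

\begin{lemma}\label{lem:infinity}
Let $m\ge1$ and $v\in c_0^{(2m)}$. Then
\begin{equation}\label{eq:en}
e_n\cdot v=\langle v,e_n^*\rangle e_n\qquad(n\ge1),
\end{equation}
and the following are equivalent: $v\in(\ell^1)^\perp$; $c_0\cdot v=0$; $a\cdot v=\varphi(a)v$ for all $a\in c$. The space $(\ell^1)^\perp\subset c_0^{(2m)}$ is $0$ if and only if $m=1$.
\end{lemma}

\begin{proof}
Multiplication by $e_n$ on $c_0$ is the rank-one operator $e_n\otimes e_n^*$, so \eqref{eq:en} is (D2). The $e_n^*$ span a dense subspace of $\ell^1$ and the $e_n$ span a dense subspace of $c_0$, so each of the first two conditions is equivalent to $e_n\cdot v=0$ for all $n$. The last two are equivalent because $a-\varphi(a)e\in c_0$ and $e\cdot v=v$.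

For $m=1$ we have $c_0^{**}=(\ell^1)^*$, so $(\ell^1)^\perp=0$. For $m=2$ let $v$ be a weak* cluster point in $c_0^{(4)}=(\ell^\infty)^{**}$ of the tails $q_k\in\ell^\infty$. For $g\in\ell^1$, $\langle q_k,g\rangle=\sum_{n>k}g_n\to0$, so $v\in(\ell^1)^\perp$. If $\psi\in(\ell^\infty)^*$ is a Hahn--Banach extension of $\varphi$ from $c$, then $\langle q_k,\psi\rangle=1$ for all $k$, so $\langle v,\psi\rangle=1$ and $v\ne0$. For $m>2$ regard the same $v$ as an element of $c_0^{(2m)}$.
\end{proof}

\begin{lemma}\label{lem:homc}
Let $m\ge1$. The elements of $\operatorname{Hom}_c(X,X^{(2m)})$ are exactly the maps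
\begin{equation}\label{eq:homc}
T(x,\lambda)=(tx+\lambda v,\;\mu\lambda),\qquad t\in\ell^\infty,\quad\mu\in\mathbb C,\quad v\in(\ell^1)^\perp\subset c_0^{(2m)},
\end{equation}
and such a map is implemented if and only if $v=0$.
\end{lemma}

\begin{proof}
Let $T$ be a module map. Write $T(x,0)=(T_1x,\tau(x))$ and $T(0,1)=(v,\mu)$. Since $(e_n,0)=e_n\cdot(e_n,0)$, we have $T(e_n,0)=(e_n\cdot T_1e_n,\varphi(e_n)\tau(e_n))$. The second component gives $\tau(e_n)=0$, so $\tau=0$ by density. By \eqref{eq:en} the first gives $T_1e_n=t_ne_n$ with $|t_n|\le\|T\|$. So $t=(t_n)\in\ell^\infty$, and $T_1x=tx$ on $c_0$ because both sides are continuous and agree on the $e_n$. From $a\cdot(0,1)=\varphi(a)(0,1)$ we get $a\cdot v=\varphi(a)v$, so $v\in(\ell^1)^\perp$ by Lemma~\ref{lem:infinity}. Conversely, for a map \eqref{eq:homc}, $T(ax,\varphi(a)\lambda)=(a\,tx+\lambda\varphi(a)v,\varphi(a)\mu\lambda)=a\cdot T(x,\lambda)$ by the same lemma.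

If $T$ is implemented, \eqref{eq:obstruction} with $\xi=(0,1)$ and $c\,\xi=\{0\}\oplus\mathbb C$ gives $v=0$. Now let $v=0$. Multiplication by $t$ on $c_0$ and by $\mu$ on $\mathbb C$ need not come from an element of $c$, since $t$ need not converge to $\mu$; it comes from $c^{**}$. Put
\[
b_k=\sum_{n\le k}t_ne_n+\mu q_k\in c,\qquad\|b_k\|\le\max(\|t\|,|\mu|).
\]
For $\xi=(x,\lambda)$ we have $R_\xi b_k=(b_kx,\mu\lambda)$ and $\|b_kx-tx\|\le(|\mu|+\|t\|)\sup_{n>k}|x_n|\to0$. Let $u\in c^{**}$ be a weak* cluster point of $(b_k)$. By (D1) and (D4), $R_\xi^{**}u=(tx,\mu\lambda)=T\xi$, and $u$ commutes with $c$ because $c^{**}$ is symmetric.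
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:c}(a), $B=c$ is $n$-weakly amenable for all $n$. Proposition~\ref{prop:reduction}(iii) gives the statement for odd $n$. By Lemma~\ref{lem:homc}, the linear map $T\mapsto v$ from $\operatorname{Hom}_c(X,X^{(2m)})$ onto $(\ell^1)^\perp$ has the implemented maps as kernel, so Proposition~\ref{prop:reduction}(ii) gives $H^1(A,A^{(2m)})\cong(\ell^1)^\perp$. By Lemma~\ref{lem:infinity} this is $0$ for $m=1$ and nonzero for $m\ge2$.
\end{proof}

\begin{remark}\label{rem:parts}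
Each summand of $X$ is needed. With $X=c_0$ alone, or $X=\mathbb C$ alone, the proof of Lemma~\ref{lem:homc} leaves only the maps $x\mapsto tx$, respectively $\lambda\mapsto\mu\lambda$, which are implemented; the algebra is then $2m$-weakly amenable for all $m$. With $c$ in place of $c_0$ the failure comes too early. The tails $q_k$ then lie in the module itself, a weak* cluster point $w\in c^{**}$ has $\langle w,\varphi\rangle=1$ and $e_n\cdot w=0$ for all $n$, and $(x,\lambda)\mapsto(\lambda w,0)$ is a module map $X\to X^{**}$ that is not implemented.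
\end{remark}

\section{A criterion for a general space $E$}\label{sec:general}

To control the level at which vectors at infinity appear, we want to replace $c_0$ by other $c$-modules $E$. With $B=c$ this breaks down, because $E$ may have many module maps that $c^{**}$ cannot implement. For instance, if $c$ acts on $E$ by $ax=\varphi(a)x$ and $\dim E\ge2$, the argument of Example~\ref{ex:scalars} applies word for word. The remedy is to enlarge $B$ by the approximable operators on $E$: a map that commutes with all rank-one operators is a scalar. The price is that the even weak amenability of the larger $B$ has to be proved, and this is the main work of the section.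

\subsection*{The construction}
Let $E\ne0$ satisfy \eqref{eq:AP} with the net $(f_\iota)$, and let $\Lambda:c\to\mathcal B(E)$ be a contractive unital homomorphism, so that $E$ is a unital left $c$-module with $ax=\Lambda(a)x$. Write $\mathcal A=\mathcal A(E)$, a closed two-sided ideal of $\mathcal B(E)$ and the closed span of the operators $x\otimes g$. Since $f_\iota(x\otimes g)=f_\iota x\otimes g$ and $(x\otimes g)f_\iota=x\otimes f_\iota^*g$, and the net is bounded, $f_\iota\alpha\to\alpha$ and $\alpha f_\iota\to\alpha$ in norm for all $\alpha\in\mathcal A$. Thus $(f_\iota)$ is a \emph{bounded approximate identity} of $\mathcal A$; in particular products are dense in $\mathcal A$. Put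
\[
B=\mathcal A\oplus c,\qquad(\alpha,a)(\beta,b)=\bigl(\alpha\beta+\Lambda(a)\beta+\alpha\Lambda(b),\,ab\bigr),\qquad\|(\alpha,a)\|=\|\alpha\|+\|a\|.
\]
The map $(\alpha,a)\mapsto(\alpha+\Lambda(a),a)$ into $\mathcal B(E)\times c$ is injective and multiplicative, so the product is associative; the norm is submultiplicative because $\Lambda$ is contractive. So $B$ is a Banach algebra with unit $1=(0,e)$, closed ideal $\mathcal A$, closed subalgebra $c$, and $B/\mathcal A\cong c$. It acts on $E$ by $(\alpha,a)x=\alpha x+\Lambda(a)x$, and $\varphi(\alpha,a)=\lim a_n$ is a character with kernel $\mathcal A\oplus c_0$. Let $X=E\oplus\mathbb C$ with the sum norm and $b(x,\lambda)=(bx,\varphi(b)\lambda)$, and let $A_E=B\oplus X$ be the triangular algebra. It depends on $\Lambda$ as well as on $E$. The vectors at infinity are now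
\[
K_m(E)=\{v\in E^{(2m)}:\ \mathcal A\cdot v=0,\ c_0\cdot v=0\}=\{v\in E^{(2m)}:\ b\cdot v=\varphi(b)v\ \ (b\in B)\},
\]
where the two descriptions agree because $B=\ker\varphi\oplus\mathbb C1$.

\begin{theorem}\label{thm:criterion}
For each $m\ge1$, $A_E$ is $2m$-weakly amenable if and only if $K_m(E)=0$.
\end{theorem}

By Proposition~\ref{prop:reduction} we need the $2m$-weak amenability of $B$ and a central element of $B^{**}$ that separates the two summands of $X$.

\subsection*{Derivations from $\mathcal A$ into its even duals}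
Fix $m\ge1$ and let $W=\mathcal A^{(2m-1)}$, so that $\mathcal A^{(2m)}=W^*$. The space $W$ has no concrete description, but the part of it that $\mathcal A$ sees from both sides does. Let $W_0$ be the closed span of $\mathcal A\cdot W\cdot\mathcal A$, a closed sub-bimodule of $W$. Then $W^*$ has the sub-bimodule $W_0^\perp$ with quotient $W_0^*$. We identify $W_0^*$ with a space of operators, on which derivations can be computed, and treat $W_0^\perp$, on which the two-sided action vanishes, with the approximate identity.

For $x\in E$ and $h\in E^*$ define $\theta_{x,h}\in\mathcal A^*\subset W$ by $\theta_{x,h}(\alpha)=h(\alpha x)$. Make $\mathcal B(E,E^{**})$ a Banach $\mathcal A$-bimodule by $\beta\cdot S=\beta^{**}S$ and $S\cdot\beta=S\beta$.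

\begin{lemma}\label{lem:W0}
$W_0$ is the closed span of the functionals $\theta_{x,h}$. The formula $\langle\hat wx,h\rangle=\langle w,\theta_{x,h}\rangle$ defines a bounded bijective bimodule map $w\mapsto\hat w$ from $W_0^*$ onto $\mathcal B(E,E^{**})$.
\end{lemma}

\begin{proof}
Let $\beta=x\otimes g$ and $\beta'=y\otimes h$. For $\alpha\in\mathcal A$ and $z\in E$, $\beta'\alpha\beta z=g(z)h(\alpha x)y$, so $\alpha\mapsto\beta'\alpha\beta$ is the rank-one operator $\alpha\mapsto\theta_{x,h}(\alpha)\,y\otimes g$ on $\mathcal A$. Its $(2m-1)$-th adjoint is $\Phi\mapsto\beta\cdot\Phi\cdot\beta'$ by (D3), so (D2) gives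
\[
\beta\cdot\Phi\cdot\beta'=\langle\Phi,y\otimes g\rangle\,\theta_{x,h}\qquad(\Phi\in W).
\]
Rank-one operators span a dense subspace of $\mathcal A$, so $W_0$ lies in the closed span of the $\theta_{x,h}$. As $E\ne0$, we can choose $y,g,\Phi$ with $\langle\Phi,y\otimes g\rangle=1$, so every $\theta_{x,h}$ lies in $W_0$.

Since $\|\theta_{x,h}\|\le\|x\|\|h\|$, $\hat w$ is a bounded operator with $\|\hat w\|\le\|w\|$, and $w\mapsto\hat w$ is injective by the first part. From $h(\beta\alpha x)=(\beta^*h)(\alpha x)$ and $h(\alpha\beta x)$ we read off $\theta_{x,h}\cdot\beta=\theta_{x,\beta^*h}$ and $\beta\cdot\theta_{x,h}=\theta_{\beta x,h}$. Therefore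
\[
\langle\beta\cdot w,\theta_{x,h}\rangle=\langle\hat wx,\beta^*h\rangle=\langle\beta^{**}\hat wx,h\rangle,\qquad\langle w\cdot\beta,\theta_{x,h}\rangle=\langle\hat w\beta x,h\rangle,
\]
so the map is a bimodule map. For surjectivity let $S\in\mathcal B(E,E^{**})$ and let $\tau=\sum_i\theta_{x_i,h_i}$ be a finite sum. By (D2), $f_\iota^{**}S$ is a finite-rank operator from $E$ into $E$, so it belongs to $\mathcal A$, and
\[
\tau(f_\iota^{**}S)=\sum_i\langle Sx_i,f_\iota^*h_i\rangle\longrightarrow\sum_i\langle Sx_i,h_i\rangle .
\]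
This is where $f_\iota^*\to I$ on $E^*$ is used directly. It follows that $\bigl|\sum_i\langle Sx_i,h_i\rangle\bigr|\le\sup_\iota\|f_\iota\|\,\|S\|\,\|\tau\|$. So $\tau\mapsto\sum_i\langle Sx_i,h_i\rangle$ is well defined and bounded, and it extends to $w\in W_0^*$ with $\hat w=S$.
\end{proof}

\begin{lemma}\label{lem:BEE}
Every continuous derivation $\Delta:\mathcal A\to\mathcal B(E,E^{**})$ is inner.
\end{lemma}

\begin{proof}
Fix $y_0\in E$ and $g_0\in E^*$ with $g_0(y_0)=1$. Define $S_1,S_2\in\mathcal B(E,E^{**})$ by $S_1x=\Delta(x\otimes g_0)y_0$ and $\langle S_2z,h\rangle=\langle\Delta(y_0\otimes h)z,g_0\rangle$. Applying $\Delta$ to $x\otimes h=(x\otimes g_0)(y_0\otimes h)$, and using $(x\otimes g_0)^{**}F=\langle F,g_0\rangle x$, we get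
\begin{equation}\label{eq:Delta}
\Delta(x\otimes h)z=h(z)S_1x+\langle S_2z,h\rangle x .
\end{equation}
Now apply $\Delta$ to $(x\otimes g)(y\otimes h)=g(y)\,x\otimes h$, evaluate at $z$, and expand all three terms by \eqref{eq:Delta}:
\begin{align*}
g(y)h(z)S_1x+g(y)\langle S_2z,h\rangle x&=h(z)g(y)S_1x+h(z)\langle S_2y,g\rangle x\\
&\quad+h(z)\langle S_1y,g\rangle x+\langle S_2z,h\rangle g(y)x .
\end{align*}
After cancellation, $\langle(S_1+S_2)y,g\rangle h(z)x=0$. Taking $x=z=y_0$ and $h=g_0$ gives $S_2=-S_1$. Then \eqref{eq:Delta} says $\Delta(\beta)=S_1\beta-\beta^{**}S_1$ for $\beta=x\otimes h$, hence for all $\beta\in\mathcal A$ by linearity and continuity. So $\Delta=\delta_{-S_1}$.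
\end{proof}

\begin{lemma}\label{lem:annihilator}
Every continuous derivation $D':\mathcal A\to W^*$ with values in $V'=W_0^\perp$ is inner.
\end{lemma}

\begin{proof}
The space $V'$ is a weak*-closed sub-bimodule, and $\alpha\cdot v\cdot\beta=0$ for $v\in V'$ and $\alpha,\beta\in\mathcal A$, because $\langle\alpha\cdot v\cdot\beta,\Phi\rangle=\langle v,\beta\cdot\Phi\cdot\alpha\rangle$. Several weak* limits are needed at once, so fix an ultrafilter $\mathcal U$ on the index set of $(f_\iota)$ that contains all tails $\{\iota:\iota\ge\iota_0\}$. Every bounded family $(z_\iota)$ in $W^*$ has a weak* limit along $\mathcal U$, written $\lim z_\iota$. This limit is linear, commutes with the actions of elements of $\mathcal A$ by (D3), and equals the norm limit of the net when that exists. We omit the dots for the module actions.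

Put $r=\lim D'(f_\iota)\in V'$. Since $\gamma f_\iota\to\gamma$ and $f_\iota\beta\to\beta$ in norm, the derivation identity for these products gives in the limit
\[
D'(\gamma)=\lim D'(\gamma)f_\iota+\gamma r,\qquad D'(\beta)=r\beta+\lim f_\iota D'(\beta).
\]
Multiply the first formula on the left by $\beta$ and the second on the right by $\gamma$. The terms $\beta D'(\gamma)f_\iota$ and $f_\iota D'(\beta)\gamma$ vanish, so $\beta D'(\gamma)=\beta\gamma r$ and $D'(\beta)\gamma=r\beta\gamma$. Adding, $D'(\beta\gamma)=r\beta\gamma+\beta\gamma r$, and since products are dense, $D'(\beta)=\beta r+r\beta$ for all $\beta\in\mathcal A$. It remains to correct the sign of the second term. Let $v=\lim f_\iota r-\lim rf_\iota$. Then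
\[
\beta v=\lim(\beta f_\iota)r-\lim\beta rf_\iota=\beta r,\qquad v\beta=\lim f_\iota r\beta-\lim r(f_\iota\beta)=-r\beta,
\]
so $D'(\beta)=\beta v-v\beta$.
\end{proof}

\begin{proposition}\label{prop:A}
Every continuous derivation $D:\mathcal A\to\mathcal A^{(2m)}$ is inner.
\end{proposition}

\begin{proof}
The restriction map $\rho:W^*\to W_0^*$ is a bimodule map. By Lemmas~\ref{lem:W0} and~\ref{lem:BEE}, $\rho D=\delta_w$ for some $w\in W_0^*$. Choose $\tilde w\in W^*$ with $\rho\tilde w=w$ by (D5). Then $D-\delta_{\tilde w}$ has values in $\ker\rho=V'$ and is inner by Lemma~\ref{lem:annihilator}.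
\end{proof}

\subsection*{From $\mathcal A$ to $B$}
As $\mathcal A$ is an ideal of $B$, it is a unital Banach $B$-bimodule, and so are $W$ and $W^*$. Once a derivation on $B$ vanishes on $\mathcal A$, its values on $c$ are annihilated by $\mathcal A$. They lie in
\[
V_0=\{v\in W^*:\ \mathcal A\cdot v=0,\ v\cdot\mathcal A=0\},
\]
a $c$-bimodule that is not known to be symmetric, and here the amenability of $c$ replaces Lemma~\ref{lem:c}(a).

\begin{lemma}\label{lem:V0}
Every continuous derivation $d:c\to W^*$ with values in $V_0$ equals $\delta_{v'}|_c$ for some $v'\in V_0$.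
\end{lemma}

\begin{proof}
Let $W_1$ be the closed span of $\mathcal A\cdot W\cup W\cdot\mathcal A$. Since $\langle\beta\cdot v,\Phi\rangle=\langle v,\Phi\cdot\beta\rangle$ and $\langle v\cdot\beta,\Phi\rangle=\langle v,\beta\cdot\Phi\rangle$, we have $V_0=W_1^\perp$. For $b\in B$, $b\cdot(\beta\cdot\Phi)=(b\beta)\cdot\Phi$ and $(\beta\cdot\Phi)\cdot b=\beta\cdot(\Phi\cdot b)$ lie in $\mathcal A\cdot W$, and symmetrically for $W\cdot\mathcal A$; so $W_1$ is a $B$-sub-bimodule. By (D5), $V_0\cong(W/W_1)^*$ is a unital dual $c$-bimodule. Apply Lemma~\ref{lem:c}(b).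
\end{proof}

\begin{proposition}\label{prop:B}
$B$ is $2m$-weakly amenable for all $m\ge1$.
\end{proposition}

\begin{proof}
Let $D:B\to B^{(2m)}$ be a continuous derivation. The inclusion $\mathcal A\to B$ and the quotient map $q:B\to c$ are $B$-bimodule maps, where $B$ acts on $c$ through $q$. Since $B=\mathcal A\oplus c$ as Banach spaces, $B^{(2m)}=\mathcal A^{(2m)}\oplus c^{(2m)}$, and $q^{(2m)}$ is a bimodule map with kernel the sub-bimodule $\mathcal A^{(2m)}=W^*$.

The derivation $\bar D=q^{(2m)}D$ has values in $c^{(2m)}$, on which $\mathcal A$ acts as $0$. So $\bar D(\alpha\beta)=0$ for $\alpha,\beta\in\mathcal A$, and $\bar D|_{\mathcal A}=0$ by density of products. Also $\bar D|_c=0$ by Lemma~\ref{lem:c}(a). Hence $D(B)\subset W^*$.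

By Proposition~\ref{prop:A}, $D|_{\mathcal A}=\delta_v|_{\mathcal A}$ with $v\in W^*$. Subtracting $\delta_v$, we may assume $D(B)\subset W^*$ and $D|_{\mathcal A}=0$. For $a\in c$ and $\beta\in\mathcal A$ the products $a\beta$ and $\beta a$ lie in $\mathcal A$, so $0=D(a\beta)=D(a)\cdot\beta$ and $0=D(\beta a)=\beta\cdot D(a)$. Thus $D(c)\subset V_0$, and Lemma~\ref{lem:V0} gives $v'\in V_0$ with $D|_c=\delta_{v'}|_c$. Both $D$ and $\delta_{v'}$ vanish on $\mathcal A$, so $D=\delta_{v'}$.
\end{proof}

\subsection*{A central element of $B^{**}$}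
The projection $(x,\lambda)\mapsto(x,0)$ is a $B$-module map on $X$ and must be implemented. In Section~\ref{sec:example} a cluster point of $\sum_{n\le k}e_n$ did this. Here the natural candidate is a cluster point of $(f_\iota)$. It commutes with $\mathcal A$, but it need not commute with $c$ unless the $f_\iota$ do, and Lemma~\ref{lem:V0} supplies the correction.

\begin{lemma}\label{lem:epsilon}
There is $\varepsilon\in\mathcal A^{**}\subset B^{**}$ with $b\cdot\varepsilon=\varepsilon\cdot b$ for all $b\in B$ and $R_{(x,\lambda)}^{**}\varepsilon=(x,0)$ for all $(x,\lambda)\in X$.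
\end{lemma}

\begin{proof}
Let $\varepsilon_0\in\mathcal A^{**}$ be a weak* cluster point of $(f_\iota)$. By (D4), $\beta\cdot\varepsilon_0=\beta=\varepsilon_0\cdot\beta$ for $\beta\in\mathcal A$. For $a\in c$,
\[
\beta\cdot(a\cdot\varepsilon_0-\varepsilon_0\cdot a)=\beta a-\beta a=0,\qquad(a\cdot\varepsilon_0-\varepsilon_0\cdot a)\cdot\beta=a\beta-a\beta=0 .
\]
So $\delta_{\varepsilon_0}|_c$ has values in $V_0$ (for $m=1$), and by Lemma~\ref{lem:V0} it equals $\delta_{v'}|_c$ with $v'\in V_0$. Then $\varepsilon=\varepsilon_0-v'$ commutes with $c$ and satisfies $\beta\cdot\varepsilon=\beta=\varepsilon\cdot\beta$ for $\beta\in\mathcal A$; so it commutes with $B$.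

Let $x\ne0$ and $\beta=x\otimes g$ with $g(x)=1$, so $\beta x=x$. Then $R_{(x,0)}b=R_{(x,0)}(b\beta)$ for $b\in B$. Passing to second adjoints, $R_{(x,0)}^{**}\varepsilon=R_{(x,0)}^{**}(\varepsilon\cdot\beta)=R_{(x,0)}\beta=(x,0)$. Finally, $R_{(0,\lambda)}$ vanishes on $\mathcal A$, so $R_{(0,\lambda)}^{**}$ vanishes on $\mathcal A^{**}$. Since $R_\xi$ is linear in $\xi$, the lemma follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $T\in\operatorname{Hom}_B(X,X^{(2m)})$, with $T(x,0)=(T_1x,\tau(x))$ and $T(0,1)=(v,\mu)$. By (D2), $(x\otimes g)\cdot w=\langle w,g\rangle x$ for $w\in E^{(2m)}$, and $\varphi(x\otimes g)=0$. Applying $T$ to $(x\otimes g)(y,0)=g(y)(x,0)$ gives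
\[
g(y)\bigl(T_1x,\tau(x)\bigr)=\bigl(\langle T_1y,g\rangle x,\,0\bigr).
\]
Choosing $y,g$ with $g(y)=1$, we find $\tau=0$ and $T_1x=tx$ for the scalar $t=\langle T_1y,g\rangle$. Applying $T$ to $b(0,1)=\varphi(b)(0,1)$ gives $b\cdot v=\varphi(b)v$, so $v\in K_m(E)$.

Suppose $K_m(E)=0$. Then $T(x,\lambda)=(tx,\mu\lambda)$. The element $u=t\varepsilon+\mu(1-\varepsilon)\in B^{**}$ commutes with $B$, and $R_{(x,\lambda)}^{**}u=t(x,0)+\mu(0,\lambda)$ by Lemma~\ref{lem:epsilon}. So every $T$ is implemented, and $A_E$ is $2m$-weakly amenable by Propositions~\ref{prop:B} and~\ref{prop:reduction}(ii).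

Suppose $0\ne v\in K_m(E)$. Then $T(x,\lambda)=(\lambda v,0)$ is a module map, since $T(b(x,\lambda))=(\varphi(b)\lambda v,0)=b\cdot T(x,\lambda)$. It is not implemented by \eqref{eq:obstruction}, because $B(0,1)=\{0\}\oplus\mathbb C$. By Proposition~\ref{prop:reduction}(i), $A_E$ is not $2m$-weakly amenable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dichotomy}]
The algebra in the statement is $A_E$ for $\Lambda(a)=\varphi(a)I$. Then $c_0$ acts as $0$ on $E$ and on its duals. From $(x\otimes g)\cdot v=\langle v,g\rangle x$ we see that $\mathcal A\cdot v=0$ if and only if $v$ annihilates $E^*$. So $K_m(E)=(E^*)^\perp\subset E^{(2m)}$, the annihilator of $E^*\subset E^{(2m-1)}$. This is $0$ for $m=1$. If $E$ is reflexive, then $E^{(2m-1)}=E^*$ and $K_m(E)=0$ for all $m$. If $E$ is not reflexive, then neither is $E^*$, so $E^*$ is a proper closed subspace of $E^{***}$ and $K_2(E)\ne0$ by (D5). Theorem~\ref{thm:criterion} gives the result.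
\end{proof}

\section{James-type sums and the even scale}\label{sec:james}

With the scalar action of $c$, the jump in Theorem~\ref{thm:dichotomy} occurs at level $4$ or never. To place it at level $2m+2$ we use the action of $c$. For a left Banach $c$-module $Z$ and $n\ge0$ put
\[
N_n(Z)=\{v\in Z^{(2n)}:\ c_0\cdot v=0\}.
\]
Then $N_n(Z)\subset N_{n+1}(Z)$ by (D3), and isomorphic modules have isomorphic spaces $N_n$. The next lemma shows how these spaces grow.

\begin{lemma}\label{lem:recursion}
Let $E$ be a left Banach $c$-module and $Y=E^{**}/E$. Then $N_{n+1}(E)\cong N_n(E)\oplus N_n(Y)$ for $n\ge1$.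
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:split}, $E^{***}\cong E^*\oplus Y^*$ as right $c$-modules. Taking duals $2n-1$ times gives $E^{(2n+2)}\cong E^{(2n)}\oplus Y^{(2n)}$ as left $c$-modules, and an element of a direct sum is annihilated by $c_0$ exactly when both components are.
\end{proof}

So if $E^{**}/E\cong Z$ and $N_1(E)=0$, then the spaces $N_n(E)$ stay zero one step longer than the spaces $N_n(Z)$. For $Z=c_0$, Lemma~\ref{lem:infinity} gives $N_2(E)\cong N_1(c_0)=0$ and $N_3(E)\cong N_1(c_0)\oplus N_2(c_0)\ne0$. We therefore need, for a given module $Z$, a module $E$ with $E^{**}/E\cong Z$ that satisfies \eqref{eq:AP} and to which the construction can be applied again.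

\subsection*{The construction}
A \emph{filtered module} is a nonzero unital left Banach $c$-module $Z$ with $\|az\|\le\|a\|\|z\|$, together with finite-dimensional submodules $Z_1\subset Z_2\subset\cdots$ whose union is dense. The idea is to represent $z\in Z$ by sequences $v=(v_j)$ with $v_j\in Z_j$ converging to $z$, and to norm these sequences so that the null sequences form $E$ and all admissible sequences form $E^{**}$. A \emph{chain} is a finite sequence $p=(p_0<\dots<p_r)$ of positive integers, $r\ge0$. For $v=(v_j)$ with $v_j\in Z_j$ let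
\[
\sigma_p(v)^2=\sum_{i=1}^r\|v_{p_i}-v_{p_{i-1}}\|^2+\|v_{p_r}\|^2,\qquad\|v\|_J=\sup_p\sigma_p(v),
\]
and let $G=\{v:\|v\|_J<\infty\}$. Each $\sigma_p$ is a seminorm, and chains with $r=0$ give $\|v_j\|\le\|v\|_J$, so $\|\cdot\|_J$ is a norm on $G$. It is complete: a Cauchy sequence $(v^k)$ converges coordinatewise to some $v$ with $v_j\in Z_j$, and $\sigma_p(v^k-v)=\lim_l\sigma_p(v^k-v^l)$ is small uniformly in $p$. The algebra $c$ acts on $G$ by $(av)_j=av_j$, unitally and contractively.

Every $v\in G$ is a Cauchy sequence in $Z$. Otherwise there are $\eta>0$ and $j_1<j_1'<j_2<j_2'<\cdots$ with $\|v_{j_i'}-v_{j_i}\|>\eta$, and the chain $j_1<j_1'<\dots<j_k'$ gives $\|v\|_J^2\ge k\eta^2$ for all $k$. So $L(v)=\lim v_j$ defines a contractive module map $L:G\to Z$. Put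
\[
J(Z)=\ker L,\qquad P_nv=(v_1,\dots,v_n,0,0,\dots).
\]

\begin{example}\label{ex:james}
Let $Z=Z_j=\mathbb C$ with $az=\varphi(a)z$. Then $G$ consists of the scalar sequences of finite square variation, and $G=J(Z)\oplus\mathbb C\mathbf 1$ with $\mathbf 1=(1,1,\dots)$. The truncations $P_n\mathbf 1$ lie in $J(Z)$ and have $\|P_n\mathbf 1\|_J=1$, since a chain meets the single jump from $1$ to $0$ or ends with the value $1$, but not both. Being bounded, they have a weak* cluster point in $J(Z)^{**}$; the proposition below identifies it with $\mathbf 1$ and shows that the bidual contains nothing else new.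
\end{example}

\begin{proposition}\label{prop:james}
Let $Z$ be a filtered module and $E=J(Z)$. Then $E$ satisfies \eqref{eq:AP} with $f_n=P_n$, and $E$ is a filtered module with the submodules $P_nE$. There is an isometric $c$-module isomorphism $E^{**}\cong G$ that is the identity on $E$, and $E^{**}/E\cong Z$ as Banach $c$-modules.
\end{proposition}

\begin{proof}
\emph{(a) For every sequence $v$, $\|P_nv\|_J\le\|v\|_J$ and $\|v\|_J=\sup_n\|P_nv\|_J$.} Let $p$ be a chain. If no member is $\le n$, then $\sigma_p(P_nv)=0$. Otherwise let $p_s$ be the last member $\le n$. Then $\|v_{p_s}\|^2$ occurs in $\sigma_p(P_nv)^2$ exactly once, as the jump to $0$ if $s<r$ and as the terminal term if $s=r$, and the later terms vanish. So $\sigma_p(P_nv)=\sigma_{(p_0,\dots,p_s)}(v)\le\|v\|_J$; this is the reason for the terminal term in $\sigma_p$. For the second claim, $\sigma_p(v)=\sigma_p(P_nv)$ with $n=p_r$. In particular $P_n$ maps $G$ into $E$, and $P_n$ is a contractive module map on $E$ with finite-dimensional range $P_nE=Z_1\times\dots\times Z_n\times\{0\}\times\cdots$.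

\emph{(b) $P_nv\to v$ for $v\in E$.} Let $\rho_n$ be the supremum of $\sum_{i=1}^r\|v_{p_i}-v_{p_{i-1}}\|^2$ over chains with $p_0>n$. The sequence $(\rho_n)$ decreases. If $\rho_n>\eta>0$ for all $n$, we choose $k$ chains, each starting after the end of the previous one and each with sum $>\eta$; their concatenation gives $\|v\|_J^2>k\eta$ for every $k$, which is impossible. So $\rho_n\to0$. The sequence $v-P_nv$ vanishes up to $n$ and agrees with $v$ after $n$, so $\sigma_p(v-P_nv)^2$ consists of at most one jump from $0$, increments beyond $n$, and the terminal term. Hence $\|v-P_nv\|_J^2\le2\sup_{j>n}\|v_j\|^2+\rho_n\to0$, because $v_j\to0$.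

\emph{(c) Upper estimate for blocks.} Let $w=\sum_{k\le M}w_k$, where the $w_k$ are supported in successive disjoint finite intervals $I_k$. Then $\|w\|_J^2\le5\sum_k\|w_k\|_J^2$. To see this, take a chain $p$ and add a point $p_{r+1}=\infty$, with the value of $w$ at $\infty$ set to $0$, so that $\sigma_p(w)^2$ is the sum of the squared increments of $w$ along $p_0,\dots,p_{r+1}$. The points of the chain in $I_k$ are consecutive, and $w$ agrees with $w_k$ on $I_k$, so the increments with both ends in $I_k$ contribute at most $\|w_k\|_J^2$. Any other squared increment is at most twice the sum of the squared norms of $w$ at its two ends. At points outside all $I_k$, $w$ vanishes. A point of $I_k$ is the right end of such an increment only if it is the first point of the chain in $I_k$, and the left end only if it is the last. So these terms contribute at most $2\|w_k\|_J^2+2\|w_k\|_J^2$ for each $k$.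

\emph{(d) $P_n^*g\to g$ for $g\in E^*$.} This is where the square in the norm matters. Suppose there are $\eta>0$ and infinitely many $n$, called bad, with $\|g-P_n^*g\|>\eta$. Let $n_1$ be bad. Given a bad $n_k$, choose $x_k\in E$ with $\|x_k\|_J\le1$ and $g((I-P_{n_k})x_k)>\eta$ (multiply by a unimodular scalar to make the value positive). By (b) there is $n_k'>n_k$ with $\operatorname{Re}g(w_k)>\eta$ for $w_k=P_{n_k'}(I-P_{n_k})x_k$. Then choose a bad $n_{k+1}\ge n_k'$. The $w_k$ are supported in the successive intervals $(n_k,n_k']$, and $\|w_k\|_J\le2$ by (a). By (c), $\|\sum_{k\le M}w_k/k\|_J^2\le20\sum_{k\ge1}k^{-2}$ for all $M$, while $\operatorname{Re}g(\sum_{k\le M}w_k/k)\ge\eta\sum_{k\le M}1/k\to\infty$. This contradicts the boundedness of $g$.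

By (a), (b) and (d), $E$ satisfies \eqref{eq:AP}. The $P_nE$ are increasing finite-dimensional submodules with dense union by (b), and $E\ne0$ because some $Z_j\ne0$. So $E$ is a filtered module.

\emph{(e) $E^{**}\cong G$.} Let $F\in E^{**}$. By (D2), $P_n^{**}F\in P_nE$. For $k\le n$, $P_kP_n=P_k$ gives $P_k(P_n^{**}F)=P_k^{**}F$, so there is a unique sequence $v=\Psi F$ with $P_nv=P_n^{**}F$ for all $n$. By (a), $\|v\|_J=\sup_n\|P_n^{**}F\|\le\|F\|$. By (d), $\langle F,g\rangle=\lim_n\langle F,P_n^*g\rangle=\lim_n\langle P_nv,g\rangle$, so $\|F\|\le\|v\|_J$. Thus $\Psi:E^{**}\to G$ is a linear isometry, and $\Psi x=x$ for $x\in E$. Given $v\in G$, let $F$ be a weak* cluster point of the bounded sequence $(P_nv)$ in $E^{**}$. For fixed $k$, $P_k^{**}P_nv=P_kv$ for $n\ge k$, so $P_k^{**}F=P_kv$ by (D4), and $\Psi F=v$. Finally $P_n^{**}(a\cdot F)=aP_n^{**}F$ because $P_n$ is a module map, so $\Psi$ is a module map.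

\emph{(f) $G/E\cong Z$.} For $z\in Z_i$, the sequence $\tilde z$ with $\tilde z_j=0$ for $j<i$ and $\tilde z_j=z$ for $j\ge i$ has $L\tilde z=z$ and $\|\tilde z\|_J\le\sqrt2\,\|z\|$ (one jump and the terminal term). Given $z\in Z$, choose $z_1,z_2,\dots$ in $\bigcup_iZ_i$ with $\|z-z_1-\dots-z_k\|\le2^{-k}\|z\|$. Then $\|z_k\|\le3\cdot2^{-k}\|z\|$, the series $\sum_k\tilde z_k$ converges in $G$, and $L$ maps its sum to $z$. So $L$ is onto with kernel $E$, and by the open mapping theorem it induces a module isomorphism $G/E\cong Z$. Together with (e), $E^{**}/E\cong Z$.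
\end{proof}

\subsection*{The spaces $E_m$}
Let $E_1=c_0$ with the action by multiplication and the submodules $\operatorname{span}\{e_1,\dots,e_j\}$. It is a filtered module, and it satisfies \eqref{eq:AP} because $(e_n)$ is a shrinking basis. Put $E_{m+1}=J(E_m)$. By Proposition~\ref{prop:james} and induction, every $E_m$ is a filtered module satisfying \eqref{eq:AP}, and $E_{m+1}^{**}/E_{m+1}\cong E_m$.

\begin{lemma}\label{lem:Nn}
For $m,n\ge1$, $N_n(E_m)=0$ if and only if $n\le m$.
\end{lemma}

\begin{proof}
For $m=1$ this is Lemma~\ref{lem:infinity}. Let $m\ge2$ and assume the statement for $m-1$. Let $v\in G\cong E_m^{**}$ with $c_0v=0$. The action is coordinatewise, so every $v_j$ lies in $N_0(E_{m-1})\subset N_1(E_{m-1})=0$. Hence $N_1(E_m)=0$. Iterating Lemma~\ref{lem:recursion} with $Y\cong E_{m-1}$,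
\[
N_{n+1}(E_m)\cong N_1(E_m)\oplus\bigoplus_{i=1}^nN_i(E_{m-1})\qquad(n\ge1),
\]
which is $0$ if and only if $n\le m-1$, that is, $n+1\le m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:steps}]
Let $E=E_m$ and let $\Lambda:c\to\mathcal B(E)$ be given by the module action, a contractive unital homomorphism. We claim $K_n(E)=N_n(E)$ for $n\ge1$; only the inclusion $N_n(E)\subset K_n(E)$ needs proof. Let $v\in N_n(E)$. The adjoint $\rho:E^{(2n)}\to E^{**}$ of the embedding $E^*\subset E^{(2n-1)}$ is a $c$-module map, so $\rho v\in N_1(E)$, which is $0$ by Lemma~\ref{lem:Nn}. Thus $\langle v,g\rangle=0$ for all $g\in E^*$, so $(x\otimes g)\cdot v=\langle v,g\rangle x=0$, and $\mathcal A\cdot v=0$ by density. By Theorem~\ref{thm:criterion} and Lemma~\ref{lem:Nn}, $A_{E_m}$ is $2n$-weakly amenable if and only if $n\le m$.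
\end{proof}

\begin{remark}
The ideal $\mathcal A$ cannot be dropped from $B$ in this proof. For $E=E_2=J(c_0)$ and $B=c$, the map $(x,\lambda)\mapsto(P_1x,0)$ is a module map on $X=E\oplus\mathbb C$. For $x=(e_1,e_1,0,0,\dots)$ we have $c\,x=\mathbb Cx$ and $P_1x\notin\mathbb Cx$, so by \eqref{eq:obstruction} this map is not implemented, and the triangular algebra of $c$ and $X$ is not even $2$-weakly amenable.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gen}
\emph{A generalization of the $n$-weak amenability of Banach algebras},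
\texttt{http://anstuocmath.ro/mathematics/pdf22/16.pdf}

\bibitem{Johnson}
B.~E. Johnson, \emph{Cohomology in Banach algebras}, Mem. AMS 127, 1972.

\end{thebibliography}
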